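\title{Boundedness of the Gradient Norm for Global Solutions\\ of the Energy-Critical Semilinear Heat Equation}


\begin{abstract}
We consider $u_t-\Delta u=|u|^{p-1}u$ with the critical exponent $p=\frac{N+2}{N-2}$ and Dirichlet boundary condition on an arbitrary smooth bounded domain of $\mathbb R^N$, $N\ge 3$. We prove that every global solution $u$ that never enters the stable or the unstable set of the potential well satisfies $\limsup_{t\to\infty}\|\nabla u(t)\|_2<\infty$. More precisely, $\limsup_{t\to\infty}\|\nabla u(t)\|_2^2=N\lim_{t\to\infty}J(u(t))$, where $J$ is the energy. The proof looks at the first time at which $\|\nabla u\|_2^2$ reaches a level above this value. Every concentration profile seen at that time is stationary, at whatever scale it lives. Therefore $\|\nabla u\|_2^2-\|u\|_{p+1}^{p+1}$ cannot be negative there in the limit, whereas the choice of the level forces it to be.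
\end{abstract}

\section{The problem and the result}

Let $\Omega\subset\mathbb R^N$, $N\ge3$, be a smooth bounded domain and let $p=\frac{N+2}{N-2}$ be the critical Sobolev exponent. We study
\begin{equation}\label{eq:heat}
u_t-\Delta u=|u|^{p-1}u\ \text{ in }(0,T)\times\Omega,\qquad u(0,\cdot)=u_0,\qquad u|_{\partial\Omega}=0 .
\end{equation}
By a theorem of Hoshino and Yamada, for each $u_0\in H^1_0(\Omega)$ there are $T_m>0$ and a unique solution $u\in C([0,T_m);H^1_0(\Omega))$, which is classical on $(0,T_m)$. We write $u(t)$ for $u(t,\cdot)$.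

For $v\in H^1_0(\Omega)$ put
\[
J(v)=\tfrac12\|\nabla v\|_2^2-\tfrac1{p+1}\|v\|_{p+1}^{p+1},\qquad
K(v)=\|\nabla v\|_2^2-\|v\|_{p+1}^{p+1}.
\]
The energy $J$ does not increase along the flow. The functional $K$ is its derivative along rays, $K(v)=\frac{d}{ds}J(sv)|_{s=1}$. For $v\ne0$ the function $s\mapsto J(sv)$ on $(0,\infty)$ first increases and then decreases, and it attains its maximum at the unique $s$ with $K(sv)=0$. Hence
\[
d=\inf\{J(v):v\in H^1_0(\Omega)\setminus\{0\},\ K(v)=0\}
\]
is the infimum of the heights at which one can leave the well around $0$ along a ray; it is called the depth of the potential well. Below this height there are two regions, the stable set and the unstable set,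
\begin{align*}
W&=\{v\in H^1_0(\Omega): J(v)<d,\ K(v)>0\}\cup\{0\},\\
V&=\{v\in H^1_0(\Omega): J(v)<d,\ K(v)<0\}.
\end{align*}

Ikehata and Suzuki proved that if $T_m=\infty$, then one of two things happens. Either $u(t_0)\in W$ for some $t_0\ge 0$, and then $\|u(t)\|_\infty\to0$ and $\|\nabla u(t)\|_2\to0$ as $t\to\infty$; or $u(t)\notin W\cup V$ for all $t\ge0$, and then $0<\liminf_{t\to\infty}\|\nabla u(t)\|_2<\infty$. In the second case the bound on the $\liminf$ leaves open whether $\|\nabla u\|_2$ may have larger and larger peaks. For subcritical exponents $p\in(1,\frac{N+2}{N-2})$, \=Otani showed that this does not happen: global solutions satisfy $\limsup_{t\to\infty}\|\nabla u(t)\|_2<\infty$. The following question is posed in \cite{problem}: \emph{in the critical case, on an arbitrary smooth bounded domain, is $\limsup_{t\to\infty}\|\nabla u(t)\|_2<\infty$ whenever $T_m=\infty$ and $u(t)\notin W\cup V$ for all $t\ge0$?} The answer is yes, with an exact value.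

\begin{theorem}\label{thm:main}
Let $u$ be a solution of \eqref{eq:heat} with $T_m=\infty$ and $u(t)\notin W\cup V$ for all $t\ge0$. Then $J_\infty:=\lim_{t\to\infty}J(u(t))$ exists, $d\le J_\infty\le J(u_0)$, and
\[
\limsup_{t\to\infty}\|\nabla u(t)\|_2^2=NJ_\infty<\infty .
\]
\end{theorem}

\paragraph{Why $NJ_\infty$ is the natural value.}
The definitions of $J$ and $K$ give, for the critical exponent,
\begin{equation}\label{eq:GJK}
\|\nabla v\|_2^2=NJ(v)-\tfrac{N-2}2K(v).
\end{equation}
For a nonzero stationary solution (if $\Omega$ carries one), testing the equation with the solution gives $K=0$. So it lies outside $W\cup V$, and $\|\nabla u\|_2^2=NJ$ for all time. For a general solution as in the theorem, $K(u)=-\frac12\frac{d}{dt}\|u\|_2^2$ tends to zero when averaged over unit time intervals, so $\|\nabla u\|_2^2$ tends to $NJ_\infty$ \emph{on average} (Section~\ref{sec:prelim}). What must be excluded is a short peak. Relation \eqref{eq:GJK} tells us what a peak looks like: if $\|\nabla u\|_2^2$ exceeds $NJ_\infty$ by $\eta$ at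 a late time, then $K(u)\approx-\frac{2\eta}{N-2}$ is negative.

The difficulty at the critical exponent is that boundedness in $H^1_0$ gives no compactness in $L^{p+1}$: at the time of a peak, $u$ may concentrate at small scales. The idea is that concentration cannot make $K$ negative. The dissipation $\iint|u_t|^2\,dx\,dt$, which is finite, is invariant under the scaling of the equation. Hence it is small at late times \emph{on every scale at once}, so every concentration profile is a stationary solution on the limit of the rescaled domains, and such solutions have $K=0$. Whatever the profiles do not capture is negligible in $L^{p+1}$, so it contributes only to the positive term of $K$.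

\paragraph{Organization.}
Section~\ref{sec:prelim} collects the energy identities. Section~\ref{sec:cross} reduces the theorem to a statement on the sign of $K$ at a first crossing time and shows on the example of a single interior bubble why it should hold. Section~\ref{sec:scale} treats a single scale, Section~\ref{sec:domain} the shape of the domain seen at that scale, and Section~\ref{sec:profiles} puts all scales together.

\section{Energy identities}\label{sec:prelim}

Let $q=p+1=\frac{2N}{N-2}$, $q'=\frac q{q-1}$, $f(s)=|s|^{p-1}s$, and write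
\[
G(v)=\|\nabla v\|_2^2,\quad P(v)=\|v\|_q^q,\quad\text{so that}\quad J=\tfrac12G-\tfrac1qP,\quad K=G-P .
\]
Since $\frac Nq=\frac{N-2}2$, we have $NJ-\frac{N-2}2K=\frac N2G-\frac{N-2}2G=G$, which is \eqref{eq:GJK}.

Functions in $H^1_0(\Omega)$ are extended by $0$ to $\mathbb R^N$. Let $\dot H^1=\dot H^1(\mathbb R^N)$ be the Hilbert space of functions in $L^q(\mathbb R^N)$ with gradient in $L^2$, with norm $\|\nabla v\|_2$; the functionals $G,P,K$ are defined on it. Let $S>0$ be the best constant in the Sobolev inequality $S\|v\|_q^2\le\|\nabla v\|_2^2$. Throughout, $\langle\cdot,\cdot\rangle$ is the $L^2(\Omega)$ inner product, and $u$ is a solution as in Theorem~\ref{thm:main}.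

\paragraph{Regularity.}
Let $0<2\delta<T$. The classical solution $u$ is bounded on $[\delta,T]\times\Omega$. Multiply $u$ by a smooth function $\kappa(t)$ that vanishes near $t=\delta$ and equals $1$ for $t\ge2\delta$. Then $(\kappa u)_t-\Delta(\kappa u)=\kappa f(u)+\kappa'u$ is bounded, and parabolic $L^r$ estimates with $r$ large show that $\kappa u$ and $\nabla(\kappa u)$ are H\"older continuous up to $\partial\Omega$. As $\delta$ and $T$ are arbitrary, $u$ and $\nabla u$ are H\"older continuous up to $\partial\Omega$ for $t$ in compact subsets of $(0,\infty)$. Since $f\in C^1$, the right-hand side $\kappa f(u)+\kappa'u$ is then H\"older continuous, and it vanishes near $t=\delta$ and on $\partial\Omega$. Schauder estimates give that $u,u_t,\nabla u,D^2u$ are continuous on $(0,\infty)\times\overline\Omega$. In particular $u\in C^1((0,\infty);L^2(\Omega))\cap C((0,\infty);H^2\cap H^1_0(\Omega))$. With $A=-\Delta$ (Dirichlet), self-adjointness gives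
\[
G(u(t+h))-G(u(t))=\langle A(u(t+h)+u(t)),\,u(t+h)-u(t)\rangle ,
\]
so $\frac d{dt}G(u)=2\langle Au,u_t\rangle$. Also $\frac d{dt}P(u)=q\langle f(u),u_t\rangle$. Using the equation we obtain, for $t>0$,
\begin{equation}\label{eq:ident}
\frac d{dt}J(u)=\langle Au-f(u),u_t\rangle=-\|u_t\|_2^2,\qquad
\frac12\frac d{dt}\|u\|_2^2=\langle u,u_t\rangle=-K(u).
\end{equation}
Since $u\in C([0,\infty);H^1_0(\Omega))$, the functions $G(u(t)),P(u(t)),J(u(t))$ are continuous on $[0,\infty)$.

\begin{lemma}\label{lem:facts}
\begin{enumerate}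
\item[(a)] $d\ge S^{N/2}/N>0$.
\item[(b)] $J(u(t))\ge d$ for all $t\ge0$. Hence $J(u(t))$ decreases to a limit $J_\infty\in[d,J(u_0)]$, and $\int_1^\infty\|u_t\|_2^2\,dt\le J(u(1))-d<\infty$.
\item[(c)] $\sup_{t\ge1}\|u(t)\|_2<\infty$.
\item[(d)] If $g_n\to\infty$ and $\|u_t(g_n)\|_2\to0$, then $G(u(g_n))\to NJ_\infty$. For every sequence $t_n\to\infty$ there are, for all large $n$, times $g_n\in[t_n-1,t_n]$ with $\|u_t(g_n)\|_2\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $v\ne0$ and $K(v)=0$, then $G(v)=P(v)\le(G(v)/S)^{q/2}$. Since $\frac{q/2}{q/2-1}=\frac N2$, this gives $G(v)\ge S^{N/2}$. By \eqref{eq:GJK}, $J(v)=G(v)/N\ge S^{N/2}/N$.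

(b) Let $J(v)<d$. If $v=0$ or $K(v)>0$, then $v\in W$; if $K(v)<0$, then $v\in V$; and $v\ne0$, $K(v)=0$ is impossible by the definition of $d$. So $J(v)<d$ implies $v\in W\cup V$, and therefore $J(u(t))\ge d$ for all $t$. The rest follows from \eqref{eq:ident} and the continuity of $J(u(t))$ at $t=0$.

(c) Let $y=\|u\|_2^2$ and let $\mu_1$ be the first Dirichlet eigenvalue of $-\Delta$ on $\Omega$. Since $P=(p+1)(\frac12G-J)$, we have $-K=\frac{p-1}2G-(p+1)J$. So \eqref{eq:ident} gives, for $t\ge1$,
\[
y'=(p-1)G(u)-2(p+1)J(u)\ge(p-1)\mu_1\,y-2(p+1)J(u(1)).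
\]
If $y(t_1)>\frac{2(p+1)J(u(1))}{(p-1)\mu_1}$ for some $t_1\ge1$, then $y$ grows exponentially from $t_1$ on. This contradicts
$\|u(t)\|_2\le\|u(1)\|_2+(t-1)^{1/2}\big(\int_1^\infty\|u_t\|_2^2\,dt\big)^{1/2}$, in which the integral is finite by (b).

(d) By \eqref{eq:GJK} and \eqref{eq:ident},
\begin{equation}\label{eq:Gut}
G(u(t))=NJ(u(t))+\tfrac{N-2}2\langle u(t),u_t(t)\rangle .
\end{equation}
With (c) this gives the first claim. For the second, let $t_n\ge2$ and choose $g_n\in[t_n-1,t_n]$ where $\|u_t\|_2^2$ does not exceed its mean value $\int_{t_n-1}^{t_n}\|u_t\|_2^2\,dt$, which tends to $0$ by (b).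
\end{proof}

The hypothesis $u(t)\notin W\cup V$ enters only through (b), that is, through the bound of $J$ from below. Global existence enters because we follow the solution as $t\to\infty$.

Integrating \eqref{eq:Gut} over $[t-1,t]$ shows that
\[
\int_{t-1}^tG(u)\,ds=N\int_{t-1}^tJ(u)\,ds+\tfrac{N-2}4\big(\|u(t)\|_2^2-\|u(t-1)\|_2^2\big)\longrightarrow NJ_\infty ,
\]
since $\|u(t)-u(t-1)\|_2\to0$ by (b) and $\|u\|_2$ is bounded by (c). This is the averaged version of the theorem mentioned in the introduction. It says nothing about peaks of short duration.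

\section{The first crossing time}\label{sec:cross}

The theorem follows from a statement that does not mention any level.

\begin{proposition}\label{prop:key}
Let $t_n\to\infty$ and $g_n\in[t_n-1,t_n]$ satisfy
\[
\|u_t(g_n)\|_2\to0\qquad\text{and}\qquad M:=\sup_n\ \sup_{t\in[g_n,t_n]}G(u(t))<\infty .
\]
Then $\liminf_{n\to\infty}K(u(t_n))\ge0$.
\end{proposition}

Nothing is assumed about $u_t(t_n)$; we only know a ``good'' time $g_n$ shortly before $t_n$ and a bound on the window in between.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}]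
The existence and bounds of $J_\infty$ are Lemma~\ref{lem:facts}(b). By Lemma~\ref{lem:facts}(d), $G(u(g_n))\to NJ_\infty$ along some sequence $g_n\to\infty$, so $\limsup_{t\to\infty}G(u(t))\ge NJ_\infty$.

Suppose that $\limsup_{t\to\infty}G(u(t))>NJ_\infty$, the value $+\infty$ being allowed. Then there are $\eta>0$ and $t_n^*\to\infty$ with
\[
G(u(t_n^*))>L:=NJ_\infty+\eta .
\]
By Lemma~\ref{lem:facts}(d), choose $g_n\in[t_n^*-1,t_n^*]$ with $\|u_t(g_n)\|_2\to0$. Then $G(u(g_n))\to NJ_\infty$, so $G(u(g_n))<L$ for large $n$; we discard the other $n$. By continuity there is a first time $t_n\in(g_n,t_n^*)$ with $G(u(t_n))=L$. Thus $t_n\to\infty$, $g_n\in[t_n-1,t_n]$, and $G(u(t))\le L$ on $[g_n,t_n]$, so Proposition~\ref{prop:key} applies with $M\le L$. It gives $\liminf_nK(u(t_n))\ge0$. But by \eqref{eq:GJK},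
\[
K(u(t_n))=\tfrac2{N-2}\big(NJ(u(t_n))-L\big)\longrightarrow\tfrac2{N-2}(NJ_\infty-L)=-\tfrac{2\eta}{N-2}<0 ,
\]
a contradiction. Hence $\limsup_{t\to\infty}G(u(t))=NJ_\infty\le NJ(u_0)<\infty$.
\end{proof}

Taking the \emph{first} crossing is what provides the bound $M$, even though we do not know beforehand that $G(u)$ is bounded.

\paragraph{Rescaling.}
For $\lambda>0$ and $x\in\mathbb R^N$ let
\[
(T_{\lambda,x}\varphi)(y)=\lambda^{\frac{N-2}2}\varphi(x+\lambda y).
\]
Then $T_{\lambda,x}$ preserves $G$ and $P$, and it is an isometry of $\dot H^1$ and of $L^q(\mathbb R^N)$, while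
\begin{equation}\label{eq:L2scale}
\|T_{\lambda,x}\varphi\|_2=\lambda^{-1}\|\varphi\|_2 .
\end{equation}
Since $\frac{N-2}2\,p=\frac{N+2}2=\frac{N-2}2+2$, we also have $\Delta(T_{\lambda,x}\varphi)+f(T_{\lambda,x}\varphi)=\lambda^2T_{\lambda,x}\big(\Delta\varphi+f(\varphi)\big)$.

\paragraph{The simplest case: one interior bubble.}
In the situation of Proposition~\ref{prop:key}, suppose that with $T_n=T_{\lambda_n,x_n}$
\[
u(t_n)=T_n^{-1}U+w_n,\qquad \|w_n\|_q\to0,
\]
where $U\in\dot H^1$ is a fixed profile, $x_n\in\Omega$, $\lambda_n\to0$, $\mathrm{dist}(x_n,\partial\Omega)/\lambda_n\to\infty$ and $\lambda_n^2\le t_n-g_n$. Look at the flow at the scale of the bubble: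
\[
z_n(s)=T_n\,u(t_n+\lambda_n^2s),\qquad -1\le s\le0 .
\]
This solves $\partial_sz_n=\Delta z_n+f(z_n)$ on $(\Omega-x_n)/\lambda_n$, a domain that exhausts $\mathbb R^N$. By \eqref{eq:L2scale}, $\|\partial_sz_n\|_2^2=\lambda_n^4\|T_nu_t\|_2^2=\lambda_n^2\|u_t\|_2^2$, and $ds=\lambda_n^{-2}dt$. Thus
\[
\int_{-1}^0\|\partial_sz_n\|_2^2\,ds=\int_{t_n-\lambda_n^2}^{t_n}\|u_t\|_2^2\,dt\longrightarrow0 :
\]
the dissipation is scale invariant, hence small in the variables of the bubble too. So there are $s_n\in[-1,0]$ with $\|\partial_sz_n(s_n)\|_2\to0$, and $\|z_n(s_n)-z_n(0)\|_2\to0$. Now $z_n(0)=U+T_nw_n\to U$ in $L^q$, and both $z_n(0)$ and $z_n(s_n)$ are bounded in $\dot H^1$ because of $M$. Therefore $z_n(0)\rightharpoonup U$ and $z_n(s_n)\rightharpoonup U$ in $\dot H^1$. Passing to the limit in the equation at time $s_n$ (this is written out in Lemma~\ref{lem:onescale}) gives $-\Delta U=f(U)$ in $\mathbb R^N$. Testing with $U$ yields $G(U)=P(U)$, and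
\[
P(u(t_n))=P(z_n(0))\to P(U)=G(U)\le\liminf_nG(z_n(0))=\liminf_nG(u(t_n)),
\]
which is the assertion of the proposition in this case.

Three points remain. There may be several bubbles with different scales, and each needs its own auxiliary time; the scale may be long compared with the window $[g_n,t_n]$; and the rescaled domains may have a boundary in the limit.

\section{One scale: the limit equation}\label{sec:scale}

For an open set $D\subset\mathbb R^N$ let $\mathcal D^{1,2}_0(D)$ be the closure of $C_c^\infty(D)$ in $\dot H^1$. Given $\lambda_n>0$ and $x_n\in\mathbb R^N$, we write $T_n=T_{\lambda_n,x_n}$ and $\Omega_n=(\Omega-x_n)/\lambda_n$. If $v\in H^1_0(\Omega)$, then $T_nv$ vanishes a.e.\ outside $\Omega_n$. We say that \emph{$(\Omega_n)$ covers $D$} if every compact subset of $D$ is contained in $\Omega_n$ for all large $n$.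

What obstructs a direct passage to the limit is that two requirements compete. At time $t_n$ we know the weak limit but have no control of $u_t$. At time $g_n$ we control $u_t$, but $\|u(t_n)-u(g_n)\|_2$ need not be small compared with $\lambda_n$, which is what \eqref{eq:L2scale} demands. The cure is an intermediate time chosen according to the scale.

\begin{lemma}\label{lem:onescale}
Let $t_n,g_n$ be as in Proposition~\ref{prop:key}. Let $(\lambda_n)$ be bounded, $x_n\in\mathbb R^N$, and suppose that $T_nu(t_n)\rightharpoonup U$ in $\dot H^1$ and that $(\Omega_n)$ covers an open set $D$. Then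
\[
\int\nabla U\cdot\nabla\varphi=\int f(U)\varphi\qquad\text{for all }\varphi\in\mathcal D_0^{1,2}(D).
\]
In particular, if $U\in\mathcal D_0^{1,2}(D)$, then $K(U)=0$.
\end{lemma}

\begin{proof}
We may pass to subsequences, since $U$ does not change.

\emph{Choice of a time.} Let $r_n=(t_n-g_n)^{1/2}$ and $\epsilon_n^2=\int_{g_n}^{t_n}\|u_t\|_2^2\,dt$; then $\epsilon_n\to0$ by Lemma~\ref{lem:facts}(b). We claim that along a subsequence there are $\theta_n\in[g_n,t_n]$ with
\begin{equation}\label{eq:theta}
\lambda_n^{-1}\|u(t_n)-u(\theta_n)\|_2\to0,\qquad \lambda_n\|u_t(\theta_n)\|_2\to0 .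
\end{equation}
If $r_n\le\lambda_n$ for infinitely many $n$, take $\theta_n=g_n$ for these $n$. By the Cauchy--Schwarz inequality $\|u(t_n)-u(g_n)\|_2\le r_n\epsilon_n\le\lambda_n\epsilon_n$, and $\lambda_n\|u_t(g_n)\|_2\to0$ because $(\lambda_n)$ is bounded. This is where the good time $g_n$ itself is used.

Otherwise $\lambda_n<r_n$ for all large $n$, so $[t_n-\lambda_n^2,t_n]\subset[g_n,t_n]$. Choose $\theta_n$ in $[t_n-\lambda_n^2,t_n]$ where $\|u_t\|_2^2$ does not exceed its mean over this interval, so that
\[
\|u_t(\theta_n)\|_2^2\le\lambda_n^{-2}\int_{t_n-\lambda_n^2}^{t_n}\|u_t\|_2^2\,dt\le\lambda_n^{-2}\epsilon_n^2 ,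
\]
while $\|u(t_n)-u(\theta_n)\|_2\le\lambda_n\epsilon_n$. This proves \eqref{eq:theta}.

\emph{Limit of the equation.} Put $v_n=T_nu(\theta_n)$. Since $\theta_n\in[g_n,t_n]$, we have $G(v_n)=G(u(\theta_n))\le M$. By \eqref{eq:L2scale} and \eqref{eq:theta}, $\|v_n-T_nu(t_n)\|_2\to0$, so every weak limit of a subsequence of $(v_n)$ equals $U$. Hence $v_n\rightharpoonup U$ in $\dot H^1$. Rescaling the equation at time $\theta_n$ gives
\[
\Delta v_n+f(v_n)=h_n:=\lambda_n^2T_nu_t(\theta_n)\ \text{ in }\Omega_n,\qquad
\|h_n\|_2=\lambda_n\|u_t(\theta_n)\|_2\to0 .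
\]
Let $\varphi\in C_c^\infty(D)$. For large $n$, $\operatorname{supp}\varphi\subset\Omega_n$, so
\[
-\int\nabla v_n\cdot\nabla\varphi+\int f(v_n)\varphi=\int h_n\varphi\to0 .
\]
Since $p<q$, Rellich's theorem gives $v_n\to U$ in $L^p_{\rm loc}(\mathbb R^N)$. As $|f(a)-f(b)|\le p(|a|+|b|)^{p-1}|a-b|$, H\"older's inequality gives $f(v_n)\to f(U)$ in $L^1_{\rm loc}$. Thus the asserted identity holds for $\varphi\in C_c^\infty(D)$. Because $|f(U)|^{q'}=|U|^{(q-1)q'}=|U|^q$, we have $f(U)\in L^{q'}$. So both sides are continuous in $\varphi$ for the $\dot H^1$ norm, and the identity extends to $\mathcal D_0^{1,2}(D)$. With $\varphi=U$ it reads $G(U)=P(U)$.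
\end{proof}

\section{The domain seen at one scale}\label{sec:domain}

To use $U$ itself as a test function we need to know that $U$ satisfies the boundary condition on the domain in which it solves the equation. At a fixed positive scale this domain is a rescaled copy of $\Omega$. At scales tending to $0$ it is the whole space or, near the boundary, a half-space; the smoothness of $\partial\Omega$ is used to identify the latter.

First a density fact. Here $B_r$ is the open ball of radius $r$ about $0$, so that $F+B_\varepsilon$ is the open $\varepsilon$-neighborhood of $F$.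

\begin{lemma}\label{lem:density}
Let $v\in\dot H^1$ vanish a.e.\ outside a closed set $F$ with $F+B_\varepsilon\subset D$ for some $\varepsilon>0$. Then $v\in\mathcal D_0^{1,2}(D)$. In particular $\mathcal D_0^{1,2}(\mathbb R^N)=\dot H^1$.
\end{lemma}

\begin{proof}
Let $\chi\in C_c^\infty(B_2)$ with $0\le\chi\le1$ and $\chi=1$ on $B_1$, and let $\chi_R=\chi(\cdot/R)$. Then $\|(1-\chi_R)\nabla v\|_2\to0$ as $R\to\infty$. By H\"older's inequality with $\frac12=\frac1q+\frac1N$,
\[
\|v\nabla\chi_R\|_2\le\|v\|_{L^q(|y|>R)}\|\nabla\chi_R\|_N=\|v\|_{L^q(|y|>R)}\|\nabla\chi\|_N\to0 .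
\]
So $\chi_Rv\to v$ in $\dot H^1$. Mollifying $\chi_Rv$ at scales below $\varepsilon/2$ gives elements of $C_c^\infty(D)$ that converge to $\chi_Rv$ in $\dot H^1$.
\end{proof}

\begin{lemma}\label{lem:domain}
Let $(u_n)$ be bounded in $H_0^1(\Omega)$, $\lambda_n>0$, $x_n\in\mathbb R^N$, and let $T_nu_n\rightharpoonup U\neq0$ in $\dot H^1$. Then along a subsequence $(\lambda_n)$ is bounded, and there is an open set $D$ such that $(\Omega_n)$ covers $D$ and $U\in\mathcal D_0^{1,2}(D)$.
\end{lemma}

\begin{proof}
We may assume that $\lambda_n\to\lambda\in[0,\infty]$. We shall use repeatedly that if, along a subsequence, every compact subset of an open set $E$ is eventually disjoint from $\Omega_n$, then $U=0$ a.e.\ in $E$, because $T_nu_n\rightharpoonup U$ and $T_nu_n=0$ a.e.\ outside $\Omega_n$. If this holds with $E=\mathbb R^N$, we say that $\Omega_n$ leaves every compact set; then $U=0$, which is excluded.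

\emph{Case $\lambda=\infty$.} Here $|\Omega_n|=\lambda_n^{-N}|\Omega|\to0$. For $\psi\in C_c^\infty(\mathbb R^N)$,
\[
\Big|\int T_nu_n\,\psi\Big|\le\|u_n\|_q\,\|\psi\|_\infty|\Omega_n|^{1/q'}\to0 ,
\]
so $U=0$, which is excluded.

\emph{Case $0<\lambda<\infty$.} If $|x_n|\to\infty$ along a subsequence, then $\Omega_n$ leaves every compact set, which is excluded. So we may assume $x_n\to x$ and $u_n\rightharpoonup u_\infty$ in $H^1_0(\Omega)$, hence in $L^q$. For $\psi\in C_c^\infty(\mathbb R^N)$,
\[
\int T_nu_n\,\psi\,dy=\int u_n(z)\,\lambda_n^{\frac{N-2}2-N}\,\psi\Big(\frac{z-x_n}{\lambda_n}\Big)\,dz ,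
\]
and the functions multiplying $u_n$ converge in $L^{q'}$ because $\lambda_n\to\lambda>0$ and $x_n\to x$. Hence $U=T_{\lambda,x}u_\infty$. Put $D=(\Omega-x)/\lambda$. Then $U\in\mathcal D_0^{1,2}(D)$. If $Q\subset D$ is compact, then $x+\lambda Q$ is a compact subset of $\Omega$, and each neighborhood of it contains $x_n+\lambda_nQ$ for large $n$; hence $Q\subset\Omega_n$ for large $n$.

\emph{Case $\lambda=0$, $\mathrm{dist}(x_n,\partial\Omega)/\lambda_n$ unbounded.} Pass to a subsequence along which this quotient tends to $\infty$. The open ball of radius $\mathrm{dist}(x_n,\partial\Omega)$ about $x_n$ does not meet $\partial\Omega$, so it is contained in $\Omega$ if $x_n\in\Omega$ and is disjoint from $\Omega$ if $x_n\notin\Omega$. If $x_n\notin\Omega$ for infinitely many $n$, then along these $n$ the sets $\Omega_n$ leave every compact set, which is excluded. So $x_n\in\Omega$ for large $n$, and $(\Omega_n)$ covers $D=\mathbb R^N$; by Lemma~\ref{lem:density}, $U\in\mathcal D_0^{1,2}(\mathbb R^N)$.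

\emph{Case $\lambda=0$, $\mathrm{dist}(x_n,\partial\Omega)/\lambda_n$ bounded.} Let $z_n\in\partial\Omega$ be a nearest point to $x_n$. We may assume $z_n\to z\in\partial\Omega$ and $\zeta_n:=(z_n-x_n)/\lambda_n\to\zeta$. Let $\delta$ be the signed distance to $\partial\Omega$, positive in $\Omega$. It is $C^2$ near $\partial\Omega$, and $\nu:=\nabla\delta(z)$ is a unit vector. Since $\delta(z_n)=0$, Taylor's formula gives
\[
\lambda_n^{-1}\delta(x_n+\lambda_ny)=\lambda_n^{-1}\delta\big(z_n+\lambda_n(y-\zeta_n)\big)=\nabla\delta(z_n)\cdot(y-\zeta_n)+O(\lambda_n)\longrightarrow\nu\cdot(y-\zeta)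
\]
uniformly for $y$ in compact sets. Let $D=\{y:\nu\cdot(y-\zeta)>0\}$. On a compact subset of $D$ the limit is bounded below by a positive constant, so $(\Omega_n)$ covers $D$. On a compact subset of $\mathbb R^N\setminus\overline D$ the limit is bounded above by a negative constant, so such sets are eventually disjoint from $\Omega_n$. Hence $U=0$ a.e.\ outside $D$. For $\varepsilon>0$ the translate $U(\cdot-\varepsilon\nu)$ vanishes a.e.\ outside the closed set $F=\{\nu\cdot(y-\zeta)\ge\varepsilon\}$, and $F+B_\varepsilon\subset D$. By Lemma~\ref{lem:density} it belongs to $\mathcal D_0^{1,2}(D)$, and it converges to $U$ in $\dot H^1$ as $\varepsilon\to0$.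
\end{proof}

Combining the last lemma, applied to $u_n=u(t_n)$, with Lemma~\ref{lem:onescale} we have: \emph{in the situation of Proposition~\ref{prop:key}, if $T_nu(t_n)\rightharpoonup U$ in $\dot H^1$ along a subsequence, for some $\lambda_n>0$ and $x_n\in\mathbb R^N$, then $K(U)=0$.} (For $U=0$ this is trivial.)

\section{All scales together}\label{sec:profiles}

The result for one scale says that each profile has $K=0$. It remains to add up: in the limit $P(u(t_n))$ is the sum of the $P$ of the profiles, while $G(u(t_n))$ is at least the sum of their $G$. To see all profiles simultaneously we use G\'erard's decomposition of bounded sequences in $\dot H^1$.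

\begin{theorem}[G\'erard \cite{gerard}]\label{thm:gerard}
Let $(u_n)$ be bounded in $\dot H^1(\mathbb R^N)$. After passing to a subsequence there are $U_j\in\dot H^1$ (possibly $0$), $\lambda_{j,n}>0$ and $x_{j,n}\in\mathbb R^N$, $j\ge1$, such that for $j\ne k$
\begin{equation}\label{eq:orth}
\frac{\lambda_{j,n}}{\lambda_{k,n}}+\frac{\lambda_{k,n}}{\lambda_{j,n}}+\frac{|x_{j,n}-x_{k,n}|^2}{\lambda_{j,n}\lambda_{k,n}}\longrightarrow\infty\qquad(n\to\infty),
\end{equation}
and, with $T_{j,n}=T_{\lambda_{j,n},x_{j,n}}$, for every $\ell\ge1$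
\begin{equation}\label{eq:dec}
u_n=\sum_{j\le\ell}T_{j,n}^{-1}U_j+w_n^\ell,\qquad
G(u_n)=\sum_{j\le\ell}G(U_j)+G(w_n^\ell)+o_n(1),
\end{equation}
where the remainders satisfy
\begin{equation}\label{eq:rem}
\lim_{\ell\to\infty}\limsup_{n\to\infty}\|w_n^\ell\|_q=0.
\end{equation}
\end{theorem}

Condition \eqref{eq:orth} says that different profiles live at different scales or far apart in units of their scale. We need three consequences.

\begin{lemma}\label{lem:conseq}
In the situation of Theorem~\ref{thm:gerard}:
\begin{enumerate}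
\item[(a)] For $j\ne k$ and $\varphi\in L^q(\mathbb R^N)$, $T_{j,n}T_{k,n}^{-1}\varphi\rightharpoonup0$ in $L^q$.
\item[(b)] $\displaystyle\lim_{n\to\infty}P(u_n)=\sum_jP(U_j)$ and $\displaystyle\sum_jG(U_j)\le\liminf_{n\to\infty}G(u_n)$.
\item[(c)] $T_{j,n}u_n\rightharpoonup U_j$ in $\dot H^1$ for every $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since the operators are isometries of $L^q$, by density we may take $\varphi$ and the test function $\psi$ in $C_c(\mathbb R^N)$. We have
\[
T_{j,n}T_{k,n}^{-1}\varphi(y)=\rho_n^{\frac{N-2}2}\varphi(\rho_ny+\xi_n),\qquad \rho_n=\frac{\lambda_{j,n}}{\lambda_{k,n}},\quad \xi_n=\frac{x_{j,n}-x_{k,n}}{\lambda_{k,n}} .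
\]
Every subsequence has a further one along which one of the following holds. If $\rho_n\to0$, the pairing with $\psi$ is at most $\rho_n^{\frac{N-2}2}\|\varphi\|_\infty\|\psi\|_1\to0$. If $\rho_n\to\infty$, it is at most $\rho_n^{\frac{N-2}2-N}\|\varphi\|_1\|\psi\|_\infty\to0$. If $\rho_n\to\rho\in(0,\infty)$, then \eqref{eq:orth}, whose last term equals $|\xi_n|^2/\rho_n$, forces $|\xi_n|\to\infty$; the supports are eventually disjoint and the pairing is $0$.

(b) The second claim follows from \eqref{eq:dec} because $G(w_n^\ell)\ge0$ and $\ell$ is arbitrary. For the first we show that for fixed $\ell$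
\begin{equation}\label{eq:Psum}
\Big\|\sum_{j\le\ell}T_{j,n}^{-1}U_j\Big\|_q^q\longrightarrow\sum_{j\le\ell}P(U_j).
\end{equation}
For real numbers $a_1,\dots,a_\ell$,
\[
\Big|\Big|\sum_ja_j\Big|^q-\sum_j|a_j|^q\Big|\le C_\ell\sum_{j\ne k}|a_j|^{q-1}|a_k| .
\]
Indeed, if $|a_m|$ is the largest, then $\big||\sum_ja_j|^q-|a_m|^q\big|\le q(\ell|a_m|)^{q-1}\sum_{k\ne m}|a_k|$ and $\sum_{k\ne m}|a_k|^q\le|a_m|^{q-1}\sum_{k\ne m}|a_k|$. Since $\int|T_{j,n}^{-1}U_j|^q=P(U_j)$, the difference of the two sides of \eqref{eq:Psum} is bounded by a constant times the sum over $j\ne k$ of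
\[
\int|T_{j,n}^{-1}U_j|^{q-1}|T_{k,n}^{-1}U_k|\,dx=\int|U_j|^{q-1}\;T_{j,n}T_{k,n}^{-1}|U_k|\,dy .
\]
The equality is the substitution $x=x_{j,n}+\lambda_{j,n}y$, in which the power of $\lambda_{j,n}$ is $N-\frac{N-2}2(q-1)=\frac{N-2}2$. The right-hand side tends to $0$ by (a), because $|U_j|^{q-1}\in L^{q'}$. This proves \eqref{eq:Psum}, and with \eqref{eq:dec} it gives
\[
\limsup_{n\to\infty}\Big|\,\|u_n\|_q-\Big(\sum_{j\le\ell}P(U_j)\Big)^{1/q}\Big|\le\limsup_{n\to\infty}\|w_n^\ell\|_q .
\]
As $\|u_n\|_q$ is bounded, so are the partial sums, by \eqref{eq:rem}. Letting $\ell\to\infty$ gives the first claim of (b).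

(c) The sequence $T_{j,n}u_n$ is bounded in $\dot H^1$. Let $\tilde U$ be a weak limit along a subsequence. For $\ell\ge j$, \eqref{eq:dec} and (a) give $T_{j,n}w_n^\ell\rightharpoonup\tilde U-U_j$ in $L^q$ along this subsequence. Hence $\|\tilde U-U_j\|_q\le\limsup_n\|w_n^\ell\|_q$, and the right-hand side tends to $0$ as $\ell\to\infty$. So $\tilde U=U_j$, and the whole sequence converges weakly.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Put $u_n=u(t_n)$. Since $G(u_n)\le M$ and $P(u_n)\le(M/S)^{q/2}$, the numbers $K(u_n)$ are bounded. Pass to a subsequence along which $K(u_n)$ converges to its lower limit, and then to a further one as in Theorem~\ref{thm:gerard}. By Lemma~\ref{lem:conseq}(c), $T_{j,n}u(t_n)\rightharpoonup U_j$ for each $j$, so $K(U_j)=0$, that is, $P(U_j)=G(U_j)$, by the conclusion of Section~\ref{sec:domain}. (The auxiliary subsequences and the times $\theta_n$ used there may depend on $j$; this is harmless, because $K(U_j)=0$ is a statement on $U_j$ alone.) With Lemma~\ref{lem:conseq}(b),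
\[
\lim_nP(u_n)=\sum_jP(U_j)=\sum_jG(U_j)\le\liminf_nG(u_n),
\]
and therefore $\lim_nK(u_n)=\lim_n\big(G(u_n)-P(u_n)\big)\ge0$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The times $\theta_n$ at which the different profiles are shown to be stationary may lie anywhere in the window $[g_n,t_n]$; this is why Proposition~\ref{prop:key} asks for a bound on the whole window. No claim is made that the remainder $w_n^\ell$ tends to zero in $\dot H^1$. Only the sign of its contribution to $K$ is needed.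
\end{remark}

\begin{thebibliography}{9}

\bibitem{gerard}
G\'erard,
ESAIM COCV \textbf{3} (1998), 213--233.

\bibitem{problem}
\emph{Finite And Infinite Time Blowup Of Solutions To Some Semilinear Parabolic Equations},
\url{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/62391/1/1061-4.pdf}.

\end{thebibliography}

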